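\title{A class of top degree in the cohomology of the space of nonsingular cubics in $\mathbb{C}P^6$}

\begin{abstract}
Let $N(d,n)$ be the space of nonsingular hypersurfaces of degree $d$ in $\mathbb{C}P^n$. We disprove the conjecture that $N(3,n)$ has the rational cohomology of $PGL(n+1,\mathbb{C})$ for every $n$: we show that $H^{83}(N(3,6),\mathbb{Q})\neq 0$, whereas the cohomology of $PGL(7,\mathbb{C})$ vanishes above degree $48$. The class comes from a nonzero class of degree $35$ on the $35$-dimensional moduli space of nonsingular cubics in $\mathbb{C}P^6$. We prove a criterion for such a class of top degree to exist. It asks for a stable hypersurface with as many independent nodes as there are moduli, and for two conditions on signs of permutations of nodes. The criterion applies to the $35$-nodal cubic $\sum_{i=1}^8x_i=\sum_{i=1}^8x_i^3=0$.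
\end{abstract}

\section{Introduction}\label{sec:intro}

For integers $d\ge1$ and $n\ge1$ let $\Pi(d,n)$ be the complex vector space of homogeneous polynomials $\mathbb{C}^{n+1}\to\mathbb{C}$ of degree $d$. The \emph{discriminant} $\Sigma\subset\Pi(d,n)$ is the set of polynomials all of whose partial derivatives vanish at some point of $\mathbb{C}^{n+1}\setminus\{0\}$; in particular $0\in\Sigma$. The quotient
\[
N(d,n)=(\Pi(d,n)\setminus\Sigma)/\mathbb{C}^*
\]
is the space of all nonsingular hypersurfaces of degree $d$ in $\mathbb{C}P^n$. Let $P_{d,n}(t)$ be the Poincar\'e polynomial of $H^*(N(d,n),\mathbb{Q})$. The following computations are known: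
\begin{equation}\label{eq:known}
\begin{gathered}
P_{3,2}=(1+t^3)(1+t^5),\qquad P_{3,3}=(1+t^3)(1+t^5)(1+t^7),\\
P_{4,2}=(1+t^3)(1+t^5)(1+t^6).
\end{gathered}
\end{equation}

Most of these factors come from the group $PGL(n+1,\mathbb{C})$, which acts on $N(d,n)$ by linear changes of coordinates. Its rational cohomology is an exterior algebra on generators of degrees $3,5,\dots,2n+1$, with Poincar\'e polynomial $\prod_{i=2}^{n+1}(1+t^{2i-1})$. For $d\ge3$ the action has finite stabilizers, and Proposition~\ref{prop:PS} below shows that $P_{d,n}$ is the product of this polynomial and the Poincar\'e polynomial of the moduli space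
\[
M(d,n)=N(d,n)/PGL(n+1,\mathbb{C}).
\]
So \eqref{eq:known} says that $M(3,2)$ and $M(3,3)$ have the rational cohomology of a point, while $M(4,2)$ has Poincar\'e polynomial $1+t^6$. The first two cases suggest the following conjecture, posed in \cite{Ebeling}.

\begin{quote}
\textbf{Conjecture.} \emph{For every $n$ the graded $\mathbb{Q}$-vector spaces $H^*(N(3,n),\mathbb{Q})$ and $H^*(PGL(n+1,\mathbb{C}),\mathbb{Q})$ are isomorphic; equivalently, $P_{3,n}$ is the Poincar\'e polynomial of $PGL(n+1,\mathbb{C})$.}
\end{quote}

By Proposition~\ref{prop:PS} the conjecture for a given $n$ says exactly that $H^*(M(3,n),\mathbb{Q})=\mathbb{Q}$. We show that this fails for $n=6$.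

\begin{theorem}\label{thm:A}
One has $H^{35}(M(3,6),\mathbb{Q})\neq0$. Consequently
\[
P_{3,6}\ \ge\ (1+t^{35})\prod_{i=2}^{7}(1+t^{2i-1})
\]
coefficientwise. In particular $H^{83}(N(3,6),\mathbb{Q})\neq0$, whereas $H^i(PGL(7,\mathbb{C}),\mathbb{Q})=0$ for $i>48$, and the conjecture is false.
\end{theorem}

Whether the conjecture holds for values of $n$ other than $2$, $3$ and $6$ is not decided here.

The third entry of \eqref{eq:known} indicates where to look for a class. The moduli space $M(4,2)$ has dimension $14-8=6$, so its extra class lies in degree $m=\dim M$. This is the highest degree in which the affine variety $M$ can have cohomology. A class of this kind has a local source. Compactify $M$ to a projective variety $Y$ by adding singular hypersurfaces. A hypersurface with $\delta$ nodes is a point where $\delta$ local branches of the discriminant meet. If a boundary point $y_0$ carries $m$ branches $t_1=0,\dots,t_m=0$ that cross normally, then a small neighborhood of $y_0$ meets $M$ in the quotient of a product of $m$ punctured discs by a finite group $A$, and the form $dt_1/t_1\wedge\dots\wedge dt_m/t_m$ is a candidate for a class of degree $m$. Two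 things can destroy it. The group $A$ may contain an odd permutation of the branches, and then the local class does not descend. Or the local class may fail to extend to $M$; the one obstruction that weights do not exclude is the residue theorem on the curve of $(m-1)$-nodal hypersurfaces through $y_0$. This obstruction disappears when the monodromy along that curve permutes the $m-1$ nodes oddly. Theorem~\ref{thm:B} makes this a criterion.

Section~\ref{sec:moduli} passes from $N$ to $M$. Section~\ref{sec:criterion} states the criterion, shows the mechanism on a torus with the symmetries of a cube, and verifies the hypotheses for plane quartics. Sections~\ref{sec:local} and~\ref{sec:proofB} prove the criterion, and Section~\ref{sec:cubics} applies it to cubics in $\mathbb{P}^6$.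

\section{The moduli space and its compactification}\label{sec:moduli}

From now on $d\ge3$ and $n\ge1$. Put
\[
V=\mathbb{C}^{n+1},\quad \Pi=\Pi(d,n)=\operatorname{Sym}^dV^*,\quad P=\mathbb{P}(\Pi),\quad G=PGL(V),\quad m=\dim P-\dim G .
\]
Let $\Delta\subset P$ be the image of $\Sigma\setminus\{0\}$, so that $N=N(d,n)=P\setminus\Delta$, and write $M=M(d,n)$. For $g\in\Pi$ and $x\in V$ we denote by $\nabla g(x)\in V^*$ the differential of $g$ at $x$. We often write $f$ for the point $[f]\in P$.

\subsection{The discriminant}\label{ss:disc}
Consider the incidence variety
\[
\tilde\Delta=\{(g,x)\in P\times\mathbb{P}(V):\nabla g(x)=0\},\qquad \nu:\tilde\Delta\to P ,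
\]
whose image under the projection $\nu$ is $\Delta$. For fixed $x\ne0$ the linear map $\Pi\to V^*$, $g\mapsto\nabla g(x)$, is surjective: for $x=(1,0,\dots,0)$ the forms $x_0^{d-1}x_i$ map to a basis. So $\tilde\Delta$ is a projective bundle over $\mathbb{P}(V)$ with fibers of dimension $\dim P-(n+1)$; it is smooth and irreducible of dimension $\dim P-1$. The form $x_1^d+\dots+x_n^d$ has exactly one singular point, so $\nu$ has a finite nonempty fiber and is generically finite onto its image. Hence $\Delta$ is an irreducible hypersurface, defined over $\mathbb{Q}$. Its equation $\operatorname{disc}$ is unique up to a scalar, so $SL(V)$ acts on it by a character, and $SL(V)$ has only the trivial one. Thus $\operatorname{disc}$ is an $SL(V)$-invariant form on $\Pi$, and $N=\{\operatorname{disc}\ne0\}$ is affine.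

\subsection{Stability and slices}\label{ss:git}
We recall what we use of geometric invariant theory for $SL(V)$, acting on $P$ through $G$. A point of $P$ is \emph{semistable} if some invariant form of positive degree on $\Pi$ does not vanish there; these points form an open set $P^{ss}$. A semistable point is \emph{stable} if its stabilizer in $G$ is finite and its orbit is closed in $P^{ss}$. The quotient
\[
Y=P^{ss}/\!/SL(V)=\operatorname{Proj}\mathbb{C}[\Pi]^{SL(V)}
\]
is projective, irreducible, normal and defined over $\mathbb{Q}$. The stable points form an open set $P^s$, which is the full preimage of an open set $Y^s\subset Y$, and the fibers of the quotient map $v:P^s\to Y^s$ are the $G$-orbits.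

\smallskip
\noindent\emph{Hilbert--Mumford criterion.} A form $f\ne0$ is not stable if and only if there are coordinates $x_0,\dots,x_n$ on $V$ and integers $\lambda_0\ge\dots\ge\lambda_n$, not all zero and with $\sum\lambda_i=0$, such that every monomial $x_0^{a_0}\cdots x_n^{a_n}$ occurring in $f$ has weight $\sum a_i\lambda_i\le0$.

\smallskip
\noindent\emph{Luna's slice theorem.} Let a reductive group $H$ act on a smooth affine variety $X$ over an algebraically closed field of characteristic $0$, and let $x\in X$ have closed orbit and finite stabilizer $A$. Then there is a smooth affine $A$-invariant locally closed subvariety $W\ni x$, a \emph{slice}, such that $H\times_AW\to X$ and $W/A\to X/\!/H$ are \'etale and the first map is the base change of the second along $X\to X/\!/H$.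

\begin{lemma}\label{lem:smoothstable}
Nonsingular hypersurfaces are stable, and their equations have finite stabilizers in $GL(V)$.
\end{lemma}

\begin{proof}
Let $f\in\Pi\setminus\Sigma$. The $n+1$ forms $\partial_if$ have only the common zero $0$, so they form a regular sequence in any order. The Lie algebra of the stabilizer of $f$ in $GL(V)$ consists of the tuples of linear forms $(a_i)$ with $\sum a_i\,\partial_if=0$. Since $\partial_if$ is a nonzero divisor modulo the other partial derivatives, $a_i$ lies in the ideal that they generate, which starts in degree $d-1\ge2$. So all $a_i$ vanish and the stabilizer is finite. It surjects onto the stabilizer of $[f]$ in $G$, because a linear map that multiplies $f$ by a constant can be rescaled to fix $f$.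

All $G$-orbits in $N$ therefore have the same dimension, so they are closed in $N$. Let $y\in P^{ss}$ lie in the closure of such an orbit and let $F$ be an invariant form with $F(y)\neq0$. The invariant function $\operatorname{disc}^{\deg F}/F^{\deg\Delta}$ is regular at $y$ and is a nonzero constant on the orbit. Hence $\operatorname{disc}(y)\ne0$, so $y\in N$ and $y$ lies in the orbit.
\end{proof}

Thus $\dim Y=m$, and $M$ is the open subset of $Y^s$ where $\operatorname{disc}$ does not vanish. A power of $\operatorname{disc}$ is a section of an ample line bundle on $Y$. So $M$ is affine, and the inclusion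
\[
j:M\to Y
\]
is an affine morphism.

\subsection{The cohomology of the group splits off}

\begin{proposition}[Peters--Steenbrink]\label{prop:PS}
For $d\ge3$ one has $P_{d,n}(t)=P_M(t)\prod_{i=2}^{n+1}(1+t^{2i-1})$, where $P_M$ is the Poincar\'e polynomial of $H^*(M,\mathbb{Q})$.
\end{proposition}

\begin{proof}
All cohomology is rational. Put $X=\Pi\setminus\Sigma$ and $GL=GL(V)$, and let $X_h=(X\times EGL)/GL$ be the homotopy quotient, so that $H^*_{GL}(X)=H^*(X_h)$. The representation $V$ defines a vector bundle on $X_h$ whose Chern classes $c_i$ are pulled back from the generators of $H^*(BGL)=\mathbb{Q}[c_1,\dots,c_{n+1}]$. These classes measure the twisting of the principal bundle $X\times EGL\to X_h$, so the point is to show that they vanish.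

\emph{The classes $c_i$ vanish.} Let $h=c_1(\mathcal{O}(1))$ on $X\times\mathbb{P}(V)$. By the projective bundle formula, $H^*_{GL}(X\times\mathbb{P}(V))$ is a free $H^*_{GL}(X)$-module with basis $1,h,\dots,h^n$, and $\sum_{i=0}^{n+1}c_ih^{n+1-i}=0$. The equivariant bundle $V^*\otimes\mathcal{O}(d-1)$ has the equivariant section $(f,[x])\mapsto\nabla f(x)$, which vanishes nowhere because $f\notin\Sigma$. So its top Chern class vanishes:
\[
\sum_{i=0}^{n+1}(-1)^ic_i\,(d-1)^{n+1-i}h^{n+1-i}=0 .
\]
Subtract $(d-1)^{n+1}$ times the first relation. The terms in $h^{n+1}$ cancel, and the coefficient of $h^{n+1-i}$ gives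
\[
(d-1)^{n+1-i}\bigl[(-1)^i-(d-1)^i\bigr]c_i=0\qquad(1\le i\le n+1).
\]
As $d-1\ge2$, the bracket is nonzero, and $c_i=0$ in $H^*_{GL}(X)$ for $i\ge1$.

\emph{Leray--Hirsch.} The fibration $GL\to X\times EGL\to X_h$ is pulled back from $GL\to EGL\to BGL$. In the Serre spectral sequence of the latter, the generators of the exterior algebra $H^*(GL)$, of degrees $1,3,\dots,2n+1$, are transgressive, and their transgressions are represented by elements of positive degree of $H^*(BGL)$. These elements pull back to zero on $X_h$, so all differentials vanish on the generators, which therefore extend to the total space. Hence $H^*(X)\cong H^*_{GL}(X)\otimes H^*(GL)$.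

\emph{Equivariant cohomology is the cohomology of $M$.} By Lemma~\ref{lem:smoothstable}, $GL$ acts on the smooth affine variety $X$ with finite stabilizers, hence with closed orbits, and the quotient is $M$. By Luna's theorem every point of $M$ has arbitrarily small neighborhoods $W_0/A$, with $A$ finite and $W_0$ an $A$-invariant ball in a slice, whose preimage in $X$ is $GL\times_AW_0$. The preimage in $X_h$ is the homotopy quotient of $W_0$ by $A$, with rational cohomology $H^*(W_0)^A=\mathbb{Q}$. The Leray spectral sequence of $X_h\to M$ gives $H^*_{GL}(X)=H^*(M)$.

\emph{From $X$ to $N$.} The map $X\to N$ is the $\mathbb{C}^*$-bundle of $\mathcal{O}(-1)|_N$. The section $\operatorname{disc}$ trivializes $\mathcal{O}(\deg\Delta)|_N$, so the Euler class is torsion, and the Gysin sequence gives $H^*(X)\cong H^*(N)\otimes H^*(\mathbb{C}^*)$. Therefore $(1+t)P_{d,n}=P_M\prod_{i=1}^{n+1}(1+t^{2i-1})$.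
\end{proof}

\section{A criterion for a class of top degree}\label{sec:criterion}

\subsection{Statement}
Let $p\in V\setminus\{0\}$ be a singular point of $f\in\Pi$, and let $\operatorname{Hess}f(p)$ be the symmetric bilinear form on $V$ given by the second derivatives. By Euler's formula
\begin{equation}\label{eq:euler}
\operatorname{Hess}f(p)(p,\xi)=(d-1)\,\nabla f(p)(\xi)=0\qquad(\xi\in V),
\end{equation}
so $p$ lies in the kernel. The point $[p]$ is an \emph{(ordinary) node} if the kernel is exactly $\mathbb{C}p$. In coordinates with $p=(1,0,\dots,0)$ this means that $f=x_0^{d-2}q(x_1,\dots,x_n)+(\text{terms of lower degree in }x_0)$ with $q$ a nondegenerate quadratic form.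

\begin{definition}
A hypersurface $f$ is \emph{good $\delta$-nodal} if its singular points are exactly $\delta$ nodes $p_1,\dots,p_\delta$ and the evaluations $g\mapsto g(p_i)$, defined up to scalars, are linearly independent on $\Pi$.
\end{definition}

The evaluations are the equations of the tangent hyperplanes to the local branches of $\Delta$ at $f$, so independence means that the branches cross normally (Lemma~\ref{lem:nodes}). In a family over a curve whose members all have the same number of nodes and no other singularities, the nodes form a covering of the base (Lemma~\ref{lem:nodes}(c)), so a loop in the base induces a permutation of the nodes.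

\begin{theorem}\label{thm:B}
Let $d\ge3$ and $m\ge2$, and let $f_0\in\Pi$. Assume:
\begin{itemize}
\item[(H1)] $f_0$ has coefficients in $\overline{\mathbb{Q}}$, is stable and is good $m$-nodal.
\item[(H2)] The stabilizer $A\subset G$ of $[f_0]$ acts on the $m$ nodes transitively and by even permutations.
\item[(H3)] There are a smooth connected complex algebraic curve $\hat\Omega$, a point $o\in\hat\Omega$ and a morphism $\varphi:\hat\Omega\to P$ with $\varphi(o)=[f_0]$, such that for $\beta\in\Omega:=\hat\Omega\setminus\{o\}$ the hypersurface $\varphi(\beta)$ is stable and good $(m-1)$-nodal, and some loop in $\Omega$ induces an odd permutation of the $m-1$ nodes.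
\end{itemize}
Then $H^m(M(d,n),\mathbb{Q})\ne0$, and $P_{d,n}\ge(1+t^m)\prod_{i=2}^{n+1}(1+t^{2i-1})$ coefficientwise.
\end{theorem}

The tool is the Leray spectral sequence $E_2^{i,q}=H^i(Y,R^qj_*\mathbb{Q})\Rightarrow H^{i+q}(M,\mathbb{Q})$. The stalk of $R^qj_*\mathbb{Q}$ at $y\in Y$ is $H^q$ of the intersection of $M$ with a small neighborhood of $y$. A local class of degree $m$ at a boundary point is an element of $E_2^{0,m}$, and it comes from $H^m(M,\mathbb{Q})$ exactly when all differentials $d_r:E_r^{0,m}\to E_r^{r,m+1-r}$ kill it.

\subsection{A model: the torus and the cube}\label{ss:cube}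
An odd permutation of $m-1$ nodes needs $m\ge3$. The following model has $m=3$, its cohomology is known in advance, and both sign conditions can be seen at work.

Let $U=(\mathbb{C}^*)^3\subset X=(\mathbb{P}^1)^3$ with coordinates $z_1,z_2,z_3$. The boundary consists of six divisors $z_i=0$ and $z_i=\infty$. They meet in twelve curves and eight points, arranged as the faces, edges and corners of a cube. The group $B$ of order $48$ generated by the permutations of the $z_i$ and the inversions $z_i\mapsto1/z_i$ is the symmetry group of the cube. It acts on $H^1(U,\mathbb{Q})\cong\mathbb{Q}^3$ by signed permutation matrices, hence by the determinant on $H^3(U,\mathbb{Q})=\Lambda^3H^1(U,\mathbb{Q})$, the line spanned by the class of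
\[
\omega=\frac{dz_1}{z_1}\wedge\frac{dz_2}{z_2}\wedge\frac{dz_3}{z_3}.
\]
For a subgroup $H\subset B$ let $U/H\subset X/H$ play the role of $M\subset Y$. Then $H^3(U/H,\mathbb{Q})=H^3(U,\mathbb{Q})^H$ is nonzero if and only if $H\subset\ker\det$.

Now look at the same question from the boundary. Near a point of $X$ on $\delta$ faces, $U$ has the homotopy type of $(S^1)^\delta$, and the local cohomology in degree $q$ is $\Lambda^q\mathbb{Q}^\delta$, with one generator $dt/t$ for each face $t=0$. So on $X$ the sheaf $R^3$ is a sum of lines at the corners, $R^2$ is a sum of constant sheaves of rank one on the edges, and a symmetry that preserves a corner or an edge acts by the sign of its permutation of the faces through it. The spectral sequence of $U/H\subset X/H$ is the $H$-invariant part of that of $U\subset X$. Take for $H$ the group $B$, the subgroup $B'$ generated by the inversions and the cyclic permutations, or the rotation group $B^+=\ker\det$. Let $\sigma$ exchange $z_1$ and $z_2$, and let $\iota$ invert $z_3$. The stabilizers in $B$ of the corner $(0,0,0)$ and of the edge $z_1=z_2=0$ are $S_3$ and $\langle\sigma,\iota\rangle$. Intersecting them with $H$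 and counting orbits shows that each $H$ is transitive on corners and on edges. Automorphisms of $\mathbb{P}^1$ act trivially on $H^2(\mathbb{P}^1,\mathbb{Q})$, so $E_2^{0,3}$ and $E_2^{2,2}$ are the invariants of the sign characters of the two stabilizers:
\[
\begin{array}{c|cc|cc|c}
H & \text{corner} & \text{edge} & E_2^{0,3} & E_2^{2,2} & H^3(U/H,\mathbb{Q})\\ \hline
B & S_3 & \langle\sigma,\iota\rangle & 0 & 0 & 0\\
B' & A_3 & \langle\iota\rangle & \mathbb{Q} & \mathbb{Q} & 0\\
B^+ & A_3 & \langle\sigma\iota\rangle & \mathbb{Q} & 0 & \mathbb{Q}
\end{array}
\]

For $B$ the analogue of (H2) fails and there is no local class. For $B'$ and $B^+$ there is an invariant local class $s_0$, equal to $\omega$ at $(0,0,0)$. At the other end $(0,0,\infty)$ of the edge it equals $\iota^*\omega=-\omega$ for $B'$ and $(\sigma\iota)^*\omega=\omega$ for $B^+$. In the first case $s_0$ is not the restriction of a multiple of $\omega$: after taking residues along $z_1=0$ and $z_2=0$ it asks for a $1$-form on $\mathbb{P}^1$ with simple poles at $0$ and $\infty$ and both residues equal to $1$, against the residue theorem. The obstruction lives in $E_2^{2,2}$, the target of $d_2$.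 In the second case the residues are $1$ and $-1$, and the target of $d_2$ is zero. Downstairs all edges map to the curve $\mathbb{P}^1/(z\sim1/z)$. A small loop around the image of $z=1$ lifts to a path from $z$ to $1/z$, which is closed up by $\iota$ or by $\sigma\iota$; so the two branches along the curve return to themselves for $B'$ and are exchanged for $B^+$. This is the analogue of (H3).

For moduli spaces no global form $\omega$ is at hand, and we know $Y$ only near stable nodal hypersurfaces. The proof therefore needs three general facts: a bound on the supports of the sheaves $R^qj_*$ (Section~\ref{ss:class}), the locality of $d_2$ (Section~\ref{ss:d2}), and a weight estimate for the higher differentials (Section~\ref{ss:weights}).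

\subsection{Plane quartics}\label{ss:quartics}
The hypotheses of Theorem~\ref{thm:B} can be verified in a few lines for $(d,n)=(4,2)$, where $m=6$. The conclusion $H^6(M(4,2),\mathbb{Q})\ne0$ agrees with the factor $1+t^6$ in \eqref{eq:known}. The verification for cubics in Section~\ref{sec:cubics} follows the same steps.

\emph{Quartics with at most nodes are stable.} Otherwise take coordinates and weights $\lambda_0\ge\lambda_1\ge\lambda_2$ as in the Hilbert--Mumford criterion. Then $\lambda_0>0$ and $\lambda_2=-\lambda_0-\lambda_1\ge-2\lambda_0$, so every monomial $x_0^3x_i$ has weight at least $3\lambda_0+\lambda_2>0$ and does not occur. Hence $[1:0:0]$ is singular, so it is a node, and one of $x_0^2x_1^2$, $x_0^2x_1x_2$ occurs. Both have weight at least $2\lambda_0+\lambda_1+\lambda_2=\lambda_0>0$, a contradiction.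

\emph{The family.} For $\beta\in\hat\Omega=\mathbb{C}^*$ put $f_\beta=xy\,(z^2-\beta x^2-2xy-y^2)$ and $o=1$. The quartic $f_1=xy(z-x-y)(z+x+y)$ is the union of four lines $L_1,\dots,L_4$, no three concurrent, with six nodes $L_i\cap L_j$. The product of the equations of $L_3$ and $L_4$ vanishes at all nodes except $L_1\cap L_2$; multiplying by the square of a general linear form, and permuting indices, we see that the evaluations are independent. This is (H1). Since $PGL(3,\mathbb{C})$ acts simply transitively on ordered quadruples of lines in general position, $A=S_4$ acts on the nodes as on the six pairs $\{i,j\}$. The action is transitive, and the transposition $(12)$ fixes $12$ and $34$ and exchanges $13\leftrightarrow23$, $14\leftrightarrow24$; it is even, and (H2) holds. For $\beta\ne0,1$ the conic is smooth, and $f_\beta$ has exactly the five nodes $[0:0:1]$, $[0:1:\pm1]$, $[1:0:\pm b]$ with $b^2=\beta$. Five points impose independent conditions on quartics: take a product of four lines, one through each of four points, missing the fifth. A loop around $\beta=0$ exchanges the last two nodes and fixes the others, which gives (H3).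

\section{The sheaves $R^qj_*\mathbb{Q}_\ell$ near nodal hypersurfaces}\label{sec:local}

The weight argument needs Frobenius elements, so we work with $\ell$-adic sheaves. Fix a prime $\ell$. The varieties $P,\tilde\Delta,N,P^s,Y,M$ and the maps between them are defined over $\mathbb{Q}$. By the comparison theorems, the constructible sheaves below, their cohomology groups and the maps between them may be computed in the \'etale topology over $\overline{\mathbb{Q}}$ or $\mathbb{C}$, or in the classical topology on complex points. The Tate twist $\mathbb{Q}_\ell(-q)$ is the line on which the geometric Frobenius at a prime $\mathfrak{p}\nmid\ell$ of a number field acts by $(N\mathfrak{p})^q$, where $N\mathfrak{p}$ is the cardinality of the residue field.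

\smallskip
\noindent\emph{Purity.} Let $D$ be a normal crossing divisor in a smooth variety $X$, let $\nu_D:\tilde D\to X$ be its normalization and $u:X\setminus D\to X$ the inclusion. Then there is a canonical isomorphism $R^1u_*\mathbb{Q}_\ell\cong\nu_{D*}\mathbb{Q}_\ell(-1)$, and the cup product gives $\Lambda^qR^1u_*\mathbb{Q}_\ell\cong R^qu_*\mathbb{Q}_\ell$. In the classical topology this is the description of the local cohomology used in Section~\ref{ss:cube}.

\begin{lemma}\label{lem:nodes}
Let the singular points of $f\in P$ be exactly the nodes $p_1,\dots,p_\delta$.
\begin{itemize}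
\item[(a)] Over a neighborhood of $f$ the map $\nu:\tilde\Delta\to P$ is finite and unramified. Locally at $f$, in the \'etale or classical topology, $\tilde\Delta$ is a disjoint union of smooth divisors $D_1,\dots,D_\delta$ of $P$, with $T_fD_i=\{g\in\Pi/\mathbb{C}f:g(p_i)=0\}$. If $f$ is good, then $\Delta$ is a normal crossing divisor near $f$.
\item[(b)] If $g$ is close to $f$, then $g$ has one singular point near $p_i$ for each $i$ with $g\in D_i$, and no other singular points. These points are nodes, and $g$ is good if $f$ is.
\item[(c)] Let $\psi:\Omega\to P$ be a morphism from a smooth curve such that every $\psi(\beta)$ has exactly $\delta$ nodes and no other singular points. Then $\tilde\Delta\times_P\Omega\to\Omega$ is a finite \'etale covering of degree $\delta$.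
\end{itemize}
\end{lemma}

\begin{proof}
(a) Differentiating the equation $\nabla g(x)=0$, we see that the tangent space of $\tilde\Delta$ at $(f,p_i)$ consists of the pairs $(g,\xi)\in\Pi\times V$ with
\begin{equation}\label{eq:tangent}
\nabla g(p_i)+\operatorname{Hess}f(p_i)(\xi,\cdot\,)=0 ,
\end{equation}
modulo $(f,0)$ and $(0,p_i)$. If $g\in\mathbb{C}f$, then $\nabla g(p_i)=0$, and $\xi\in\mathbb{C}p_i$ because $p_i$ is a node. So $\nu$ is unramified at every point of the fiber over $f$. As $\nu$ is proper, it is finite and unramified over a neighborhood of $f$. A finite unramified map becomes, over the strict henselization at $f$ or over a small ball, a disjoint union of closed embeddings, one for each point of the fiber. The images $D_i$ are smooth divisors because $\tilde\Delta$ is smooth of dimension $\dim P-1$. Evaluate \eqref{eq:tangent} on the vector $p_i$: the first term gives $d\cdot g(p_i)$ by Euler's formula and the second vanishes by \eqref{eq:euler}. So $T_fD_i\subset\{g(p_i)=0\}$, with equality by dimension. The evaluations vanish on $f$, so if they are independent on $\Pi$ they are independent on $T_fP=\Pi/\mathbb{C}f$, and the $D_i$ cross normally.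

(b) The singular points of $g$ are the points of $\nu^{-1}(g)$, so the first statement is the local description in (a). Nondegeneracy of the Hessian and independence of evaluations are open conditions.

(c) By (a), locally on $\Omega$ the space $\tilde\Delta\times_P\Omega$ is a disjoint union of $\delta$ closed subspaces of the base. All fibers have $\delta$ points, so each subspace contains every point of the reduced base and is equal to it.
\end{proof}

Let $j_P:N\to P^s$ be the inclusion. For $f$ stable and good $\delta$-nodal, Lemma~\ref{lem:nodes}(a) and purity give $R^qj_{P*}\mathbb{Q}_\ell=\Lambda^q(\nu_*\mathbb{Q}_\ell)(-q)$ near $f$, so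
\begin{equation}\label{eq:stalkP}
(R^qj_{P*}\mathbb{Q}_\ell)_f=\Lambda^q\bigl(\mathbb{Q}_\ell^{\{p_1,\dots,p_\delta\}}\bigr)(-q).
\end{equation}
The isomorphism is canonical, so the stabilizer of $f$, the monodromy in a family as in Lemma~\ref{lem:nodes}(c), and the Galois group of a field of definition of $f$ act through their permutations of the nodes (and the Galois group also through the twist). To descend to $Y$ we need a slice, and this is where stability is used.

\begin{lemma}\label{lem:stalks}
Let $f$ be stable and good $\delta$-nodal, with stabilizer $A_f\subset G$. The base change map $v^*R^qj_*\mathbb{Q}_\ell\to R^qj_{P*}\mathbb{Q}_\ell$ is injective at $f$, and its image is the space of $A_f$-invariants: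
\[
(R^qj_*\mathbb{Q}_\ell)_{v(f)}=\Bigl(\Lambda^q\mathbb{Q}_\ell^{\{p_1,\dots,p_\delta\}}\Bigr)^{A_f}(-q).
\]
If $f$ is defined over a number field $k$, this identification is $\operatorname{Gal}(\bar k/k)$-equivariant.
\end{lemma}

\begin{proof}
The base change map is defined over $\mathbb{Q}$, which gives the last statement; injectivity and the image may be computed over $\mathbb{C}$. The preimage under $v$ of an affine neighborhood of $v(f)$ in $Y^s$ of the form $\{F\ne0\}$, with $F$ an invariant form, is a smooth affine $G$-variety in which the orbit of $f$ is closed. Let $W\ni f$ be a slice in it. Since $N=v^{-1}(M)$, the preimage of $M$ under the \'etale map $W/A_f\to Y$ is $(W\setminus\Delta)/A_f$. Consider the quotient maps $a:W\to W/A_f$ and $a':W\setminus\Delta\to(W\setminus\Delta)/A_f$ and the inclusions $j_W:W\setminus\Delta\to W$ and $j':(W\setminus\Delta)/A_f\to W/A_f$.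

The stalks of $a'_*\mathbb{Q}_\ell$ are the spaces of functions on $A_f$-orbits, so $\mathbb{Q}_\ell=(a'_*\mathbb{Q}_\ell)^{A_f}$. Taking invariants is exact, and $a,a'$ are finite with $j'a'=aj_W$; hence $R^qj'_*\mathbb{Q}_\ell=(a_*R^qj_{W*}\mathbb{Q}_\ell)^{A_f}$. As $a^{-1}(a(f))=\{f\}$, the base change map along $W\to Y$ identifies $(R^qj_*\mathbb{Q}_\ell)_{v(f)}$ with $(R^qj_{W*}\mathbb{Q}_\ell)_f^{A_f}$. This map factors as
\[
(R^qj_*\mathbb{Q}_\ell)_{v(f)}\longrightarrow(R^qj_{P*}\mathbb{Q}_\ell)_f\longrightarrow(R^qj_{W*}\mathbb{Q}_\ell)_f ,
\]
where the second arrow is restriction to $W$ and is $A_f$-equivariant. It remains to see that it is an isomorphism. The action map $G\times W\to P$ is \'etale, being the composite of $G\times W\to G\times_{A_f}W$ and the \'etale map of Luna's theorem, and the preimage of $\Delta$ is $G\times(W\cap\Delta)$. By smooth base change, pullback along the action map and pullback along the projection $G\times W\to W$ are isomorphisms onto the corresponding stalk at $(1,f)$. Restriction to $\{1\}\times W$ is inverse to the second pullback, and its composite with the first is the arrow in question. Now apply \eqref{eq:stalkP}.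
\end{proof}

When the number of nodes equals the number of moduli, the branches of the discriminant are coordinate hyperplanes in the slice.

\begin{lemma}\label{lem:coordinates}
Let $f_0$ be stable and good $m$-nodal, and let $W\ni f_0$ be a slice as above. There are analytic coordinates $t_1,\dots,t_m$ on $W$ near $f_0$ with $D_i\cap W=\{t_i=0\}$.
\end{lemma}

\begin{proof}
The tangent space to the orbit $Gf_0$ consists of the classes of the forms $\sum a_i\,\partial_if_0$ with $a_i$ linear, and these vanish at all nodes. So the $m$ independent evaluations on $T_{f_0}P$ factor through $T_{f_0}P/T_{f_0}(Gf_0)$. This space has dimension $m$ and is isomorphic to $T_{f_0}W$, since $G\times W\to P$ is \'etale. Hence the evaluations form a basis of the dual of $T_{f_0}W$. They are the differentials of local equations of the $D_i$, and the restrictions $t_i$ of these equations to $W$ are coordinates.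
\end{proof}

\section{Proof of the criterion}\label{sec:proofB}

Assume (H1)--(H3) and put $y_0=v(f_0)\in Y\setminus M$. Since $f_0$ has algebraic coefficients and finitely many singular points, there is a number field $k$ over which $f_0$ and each of its nodes are defined. We use the $\operatorname{Gal}(\bar k/k)$-equivariant Leray spectral sequence
\[
E_2^{i,q}=H^i(Y_{\bar k},R^qj_*\mathbb{Q}_\ell)\Longrightarrow H^{i+q}(M_{\bar k},\mathbb{Q}_\ell)=H^{i+q}(M,\mathbb{Q})\otimes\mathbb{Q}_\ell .
\]

\subsection{The local class}\label{ss:class}
Lemma~\ref{lem:stalks} says nothing about points of $Y$ that are not stable or have worse singularities than nodes. At such points we only use the following bound, in which the support of a constructible sheaf is the closure of the set of points with nonzero stalk.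

\begin{lemma}\label{lem:artin}
$\dim\operatorname{supp}R^qj_*\mathbb{Q}_\ell\le m-q$.
\end{lemma}

\begin{proof}
Artin's theorem \cite{SGA4} states that for an affine morphism $u$ of varieties and a constructible torsion sheaf $\mathcal{F}$ one has $\dim\operatorname{supp}R^qu_*\mathcal{F}\le\dim\operatorname{supp}\mathcal{F}-q$. It applies to $j$ and $\mathbb{Z}/\ell$. The sequence $0\to\mathbb{Z}_\ell\to\mathbb{Z}_\ell\to\mathbb{Z}/\ell\to0$ gives an injection of $(R^qj_*\mathbb{Z}_\ell)/\ell$ into $R^qj_*(\mathbb{Z}/\ell)$. The stalks of $R^qj_*\mathbb{Z}_\ell$ are finitely generated $\mathbb{Z}_\ell$-modules, so by Nakayama's lemma they vanish wherever those of $R^qj_*(\mathbb{Z}/\ell)$ do.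
\end{proof}

So $R^mj_*\mathbb{Q}_\ell$ has finite support, and $E_2^{0,m}$ is the direct sum of its stalks. The group $A$ acts on $\Lambda^m\mathbb{Q}_\ell^m$ by the sign of its permutation of the nodes, which is trivial by (H2), and the Galois group fixes each node. By Lemma~\ref{lem:stalks} the stalk at the $k$-rational point $y_0$ is $\mathbb{Q}_\ell(-m)$. Let $s_0\in E_2^{0,m}$ be a generator of this summand: a section that is nonzero at $y_0$, vanishes elsewhere, and is multiplied by $(N\mathfrak{p})^m$ under the geometric Frobenius at $\mathfrak{p}$.

We shall prove that $d_rs_0=0$ for all $r\ge2$. No differential maps into the column $i=0$, so this gives $E_\infty^{0,m}\ne0$ and $H^m(M,\mathbb{Q})\ne0$. Then $P_M\ge1+t^m$ coefficientwise, and the inequality for $P_{d,n}$ follows from Proposition~\ref{prop:PS}.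

\subsection{The differential $d_2$}\label{ss:d2}
In this subsection we work in the classical topology. Put $F=R^{m-1}j_*\mathbb{Q}_\ell$, so that $d_2s_0\in H^2(Y,F)$, and let $T$ be the support of $F$. By Lemma~\ref{lem:artin}, $\dim T\le1$. We do not know all components of $T$. We show that only those through $y_0$ matter, that the only possible one is the curve of (H3), and that this curve contributes nothing.

\smallskip
\noindent\emph{Step 1: decomposition of $H^2(Y,F)$.} Choose a finite set $T'\subset T$ containing $T\cap\{y_0\}$, the isolated points of $T$ and its singular points, such that $T\setminus T'$ is a disjoint union of smooth connected curves $T_a^\circ$ on which $F$ is a local system. Let $T_a$ be the closure of $T_a^\circ$; the $T_a$ are the one-dimensional irreducible components of $T$. As $T$ is compact and finite sets have no cohomology in positive degree, the exact sequences of the pairs $(T,T')$ and $(T_a,T_a\cap T')$ give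
\[
H^2(Y,F)=H^2(T,F)=\bigoplus_aH^2_c(T_a^\circ,F),\qquad H^2(T_a,F)=H^2_c(T_a^\circ,F),
\]
and the $a$-th projection is restriction to $T_a$. So it suffices to show that $d_2s_0$ restricts to zero on every $T_a$.

\smallskip
\noindent\emph{Step 2: components that avoid $y_0$.} Let $Y'=Y\setminus\{y_0\}\supset M$. Restriction to $Y'$ maps the spectral sequence to the Leray spectral sequence of $M\to Y'$. As $s_0|_{Y'}=0$, we get $(d_2s_0)|_{Y'}=0$ in $H^2(Y',F)$. Hence $d_2s_0$ restricts to zero on every $T_a\not\ni y_0$.

\smallskip
\noindent\emph{Step 3: the support of $F$ near $y_0$.} Let $W$ and $t_1,\dots,t_m$ be as in Lemma~\ref{lem:coordinates}. The \'etale map $W/A\to Y$ is a local analytic isomorphism, so a neighborhood of $y_0$ is $W_0/A$ for a small $A$-invariant neighborhood $W_0$ of $f_0$ in $W$. A point $g\in W_0$ is stable, and by Lemma~\ref{lem:nodes}(b) it is good, with one node for each $i$ such that $t_i(g)=0$. By Lemma~\ref{lem:stalks}, $F_{v(g)}\ne0$ forces $g$ to have at least $m-1$ nodes, that is, to lie on one of the coordinate axes $L_i=\{t_l=0\text{ for }l\ne i\}$. An element of $A$ that maps $p_i$ to $p_{i'}$ maps the germ $D_i$ to $D_{i'}$,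 hence $L_i$ to $L_{i'}$. By the transitivity in (H2) all axes have the same image germ $\Gamma$ at $y_0$. It is an irreducible one-dimensional analytic germ, being the image of a smooth curve germ under a finite map, and near $y_0$ we have $T\subset\Gamma$. Without transitivity there could be several such germs, and each would need its own curve as in (H3).

\smallskip
\noindent\emph{Step 4: the curve of (H3) contains $\Gamma$.} Let $c=v\circ\varphi:\hat\Omega\to Y^s$. For $\beta\in\Omega$ the hypersurface $\varphi(\beta)$ has $m-1$ nodes, so it is not in the orbit of $f_0$; thus $c^{-1}(y_0)=\{o\}$ and $c$ is not constant. For $\beta\in\Omega$ near $o$ we have $c(\beta)=v(g)$ with $g\in W_0$ in the orbit of $\varphi(\beta)$; this $g$ has $m-1$ nodes, so $c(\beta)\in\Gamma$. The image of the germ $(\hat\Omega,o)$ is therefore a one-dimensional analytic germ contained in $\Gamma$, and it equals $\Gamma$ by irreducibility. So the irreducible algebraic curve $C=\overline{c(\Omega)}$ contains $\Gamma$. A component $T_a\ni y_0$ has its germ in $\Gamma\subset C$, meets $C$ in infinitely many points, and equals $C$. If $C$ is not a component of $T$, Step~2 finishes the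 proof. Otherwise let $C^\circ=T_a^\circ$ be its open part.

\smallskip
\noindent\emph{Step 5: $H^2_c(C^\circ,F)=0$.} By Lemma~\ref{lem:nodes}(c), $\varphi^*\nu_*\mathbb{Q}_\ell$ is the permutation local system of rank $m-1$ on $\Omega$ defined by the nodes. By \eqref{eq:stalkP}, $\mathcal{L}=\varphi^*R^{m-1}j_{P*}\mathbb{Q}_\ell|_\Omega$ is its top exterior power, the local system of rank one whose monodromy is the sign of the permutation of the nodes. Let $\Omega'=\Omega\cap c^{-1}(C^\circ)$, which has finite complement in $\Omega$ because $c$ is not constant. By Lemma~\ref{lem:stalks} the map $c^*F=\varphi^*v^*F\to\mathcal{L}$ is injective on $\Omega'$, where both sides are local systems. So $F|_{C^\circ}$ has rank at most one. If the rank is one, then $c^*F\cong\mathcal{L}$ on $\Omega'$. The map $\pi_1(\Omega')\to\pi_1(\Omega)$ is surjective, since a loop in a real surface can be moved off finitely many points. By (H3) some loop in $\Omega'$ has monodromy $-1$ on $\mathcal{L}$, and its image under $c$ has monodromy $-1$ on $F|_{C^\circ}$. By Poincar\'e duality $H^2_c(C^\circ,F)$ is dual to the space of global sections of the dual local system, which is zero in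 both cases.

\smallskip
Steps 1, 2, 4 and 5 give $d_2s_0=0$.

\subsection{Weights and the differentials $d_r$, $r\ge3$}\label{ss:weights}
The targets of the higher differentials involve sheaves supported on surfaces, threefolds and so on, about which we have no geometric information. Frobenius eigenvalues replace it. A finite-dimensional $\ell$-adic representation of $\operatorname{Gal}(\bar k/k)$ \emph{has weights $\le w$} if at almost all primes $\mathfrak{p}$ it is unramified and the eigenvalues of the geometric Frobenius have complex absolute values $\le(N\mathfrak{p})^{w/2}$. A constructible sheaf on a variety over a finite field is \emph{mixed of weights $\le w$} if it has a finite filtration such that, on each graded piece, there is an integer $w'\le w$ for which the Frobenius eigenvalues on the stalk at every closed point $x$ are algebraic numbers all of whose complex absolute values equal $(Nx)^{w'/2}$. This property passes to subquotients and extensions. Deligne's theorem \cite{WeilII} states that if $\mathcal{F}$ is mixed of weights $\le w$, then $R^au_!\mathcal{F}$ is mixed of weights $\le w+a$; for proper $u$ one has $u_!=u_*$.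

\begin{lemma}\label{lem:weights}
$H^r(Y_{\bar k},R^qj_*\mathbb{Q}_\ell)$ has weights $\le r+2q$.
\end{lemma}

\begin{proof}
Deligne's theorem bounds weights of proper direct images, and $j$ is not proper. We therefore pass to a resolution, where purity computes the direct image along the boundary. By Hironaka's theorem there is a projective birational morphism $\pi:\tilde Y\to Y$ over $k$ with $\tilde Y$ smooth and $D=\pi^{-1}(Y\setminus M)$ a strict normal crossing divisor with components $D^1,\dots,D^e$. Let $\tilde M=\tilde Y\setminus D$, let $\tilde\jmath:\tilde M\to\tilde Y$ be the inclusion and $\pi_M:\tilde M\to M$ the proper map induced by $\pi$. Put $\mathcal{G}^q=R^q(\pi\tilde\jmath)_*\mathbb{Q}_\ell$.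

\emph{$R^qj_*\mathbb{Q}_\ell$ is a direct summand of $\mathcal{G}^q$ over $k$.} This uses that $M$ has only finite quotient singularities. Write $K_X$ for the dualizing complex of $X$; for $X$ smooth of dimension $m$ it is $\mathbb{Q}_\ell[2m](m)$. Over $\bar k$, Luna's theorem shows that $M$ is \'etale-locally a quotient $a:W\to W/A'$ of a smooth variety by a finite group. Dualizing $\mathbb{Q}_\ell=(a_*\mathbb{Q}_\ell)^{A'}$ gives $K_{W/A'}=(a_*K_W)^{A'}=\mathbb{Q}_\ell[2m](m)$. So $K_M[-2m](-m)$ is a lisse sheaf of rank one. Let $\alpha:\mathbb{Q}_\ell\to R\pi_{M*}\mathbb{Q}_\ell$ be the adjunction map. Its Verdier dual, shifted and twisted, is a map $\alpha^\vee:R\pi_{M*}\mathbb{Q}_\ell\to K_M[-2m](-m)$, because $\pi_M$ is proper and $\tilde M$ is smooth. The composite $\theta=\alpha^\vee\alpha$ is a map of lisse sheaves of rank one on the connected variety $M_{\bar k}$, and it is an isomorphism over the dense open set where $\pi_M$ is an isomorphism. Hence $\theta$ is an isomorphism, and $\theta^{-1}\alpha^\vee$ is a left inverse of $\alpha$ defined over $k$. Apply $R^qj_*$ and use $j\pi_M=\pi\tilde\jmath$. It follows that $H^r(Y_{\bar k},R^qj_*\mathbb{Q}_\ell)$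 is a Galois-stable direct summand of $H^r(Y_{\bar k},\mathcal{G}^q)$, and it suffices to bound the weights of the latter.

\emph{Reduction to finite fields.} For a sufficiently divisible integer $\mu$ with $\ell\mid\mu$ there are models over $S=\operatorname{Spec}\mathcal{O}_k[1/\mu]$: proper morphisms $\rho:\mathcal{Y}\to S$ and $\pi:\tilde{\mathcal{Y}}\to\mathcal{Y}$ with $\tilde{\mathcal{Y}}$ smooth over $S$, and a relative strict normal crossing divisor $\mathcal{D}\subset\tilde{\mathcal{Y}}$ all of whose intersections $\mathcal{D}^I=\bigcap_{i\in I}\mathcal{D}^i$ are smooth over $S$. We keep the names $\tilde\jmath$ and $\mathcal{G}^q$ for the models. By relative purity,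
\[
R^b\tilde\jmath_*\mathbb{Q}_\ell=\bigoplus_{|I|=b}\mathbb{Q}_{\ell,\mathcal{D}^I}(-b),
\]
compatibly with base change on $S$. By proper base change for $\pi$, the sheaf $\mathcal{G}^q$ is constructible and its restriction to a closed fiber $\mathcal{Y}_s$ is $R^q(\pi_s\tilde\jmath_s)_*\mathbb{Q}_\ell$. After shrinking $S$ the constructible sheaves $R^r\rho_*\mathcal{G}^q$ are lisse. By proper base change for $\rho$, the representation $H^r(Y_{\bar k},\mathcal{G}^q)$ is then unramified at every closed point $s$ of $S$ and is identified, with its Frobenius, with $H^r(\mathcal{Y}_{\bar s},\mathcal{G}^q)$.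

\emph{The estimate.} The spectral sequence of the composite $\pi_s\tilde\jmath_s$ gives a filtration of $\mathcal{G}^q|_{\mathcal{Y}_s}$ whose graded pieces are subquotients of $R^a\pi_{s*}R^b\tilde\jmath_{s*}\mathbb{Q}_\ell$ with $a+b=q$. The sheaf $\mathbb{Q}_\ell(-b)$ has weight $2b$, so Deligne's theorem for the proper maps $\mathcal{D}^I_s\to\mathcal{Y}_s$ shows that these pieces are mixed of weights $\le a+2b\le2q$. The same theorem for the proper variety $\mathcal{Y}_s$ bounds the weights of $H^r(\mathcal{Y}_{\bar s},\mathcal{G}^q)$ by $r+2q$.
\end{proof}

The target of $d_r$ on $E_r^{0,m}$ is a subquotient of $H^r(Y_{\bar k},R^{m+1-r}j_*\mathbb{Q}_\ell)$, so it has weights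
\[
\le r+2(m+1-r)=2m+2-r .
\]
For $r=2$ the bound is $2m$, the weight of $s_0$; this is why $d_2$ needed a geometric argument. Let $r\ge3$ and suppose that $d_2s_0=\dots=d_{r-1}s_0=0$. As $d_r$ is Galois equivariant, a geometric Frobenius at almost any $\mathfrak{p}$ multiplies $d_rs_0$ by $(N\mathfrak{p})^m$, while its eigenvalues on the target have absolute value at most $(N\mathfrak{p})^{m-1/2}$. Hence $d_rs_0=0$. This completes the proof of Theorem~\ref{thm:B}. \hfill$\square$

\section{Cubics in $\mathbb{P}^6$}\label{sec:cubics}

A cubic form in $n+1$ variables has $\binom{n+1}{3}$ monomials $x_ix_jx_k$ with distinct indices and $(n+1)^2$ monomials $x_i^2x_j$. So for $d=3$ one has $m=\binom{n+1}{3}$. For $n=6$ this gives $\dim\Pi=84$ and $m=83-48=35$. We need a stable cubic with $35$ independent nodes and a large group of symmetries.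

\subsection{Nodal cubics in $\mathbb{P}^6$ are stable}

\begin{proposition}\label{prop:stable}
Every cubic in $\mathbb{P}^6$ whose only singularities, if any, are nodes is stable.
\end{proposition}

\begin{proof}
Nodes are isolated singular points, so such a cubic $f$ has finitely many singular points. Suppose that $f$ is not stable, and take coordinates and weights $\lambda_0\ge\dots\ge\lambda_6$ as in the Hilbert--Mumford criterion: every monomial $x_ix_jx_k$ of $f$ has $\lambda_i+\lambda_j+\lambda_k\le0$. Since the weights decrease, a monomial with $i\le i'$, $j\le j'$, $k\le k'$ also gives $\lambda_{i'}+\lambda_{j'}+\lambda_{k'}\le0$. We have $\lambda_0>0$, so $x_0^3$ does not occur and $e_0=[1:0:\dots:0]$ lies on the cubic.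

\emph{Case 1: $e_0$ is singular.} Then $f=x_0q(x_1,\dots,x_6)+(\text{cubic in }x_1,\dots,x_6)$ with $q=(q_{ab})$ nondegenerate. For $c=1,2,3$ some $q_{ab}$ with $a\le c$ and $b\le7-c$ is nonzero: otherwise the first $c$ rows of the matrix would lie in the span of the last $c-1$ coordinate vectors and be dependent. So $\lambda_0+\lambda_c+\lambda_{7-c}\le0$. The sum over $c$ is $3\lambda_0+(\lambda_1+\dots+\lambda_6)=2\lambda_0\le0$, a contradiction.

\emph{Case 2: $e_0$ is not singular.} Some monomial $x_0^2x_b$ with $b\ge1$ occurs, so
\[
2\lambda_0+\lambda_6\le0 .
\]
Further inequalities come from the finiteness of the singular set. On a coordinate subspace $\{x_l=0\text{ for }l>c\}$ the restriction of $\partial_kf$ involves only the monomials $x_ix_jx_k$ of $f$ with $i,j\le c$. If no monomial $x_ix_jx_k$ with $i,j\le2$ and $k\le5$ occurred, then $\partial_0f,\dots,\partial_5f$ would vanish on the plane $x_3=\dots=x_6=0$, and $f$ would be singular along the zero set of the quadric $\partial_6f$ in this plane, which has positive dimension. If no monomial $x_ix_jx_k$ with $i,j\le3$ and $k\le4$ occurred, then $f$ would be singular along the intersection of the two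 quadrics $\partial_5f$, $\partial_6f$ in $\{x_4=x_5=x_6=0\}\cong\mathbb{P}^3$, which again has positive dimension. Hence
\[
2\lambda_2+\lambda_5\le0,\qquad 2\lambda_3+\lambda_4\le0 .
\]
Combining the three inequalities with $\sum\lambda_i=0$,
\begin{align*}
0&\ge3(2\lambda_0+\lambda_6)+2(2\lambda_2+\lambda_5)+2(2\lambda_3+\lambda_4)-3\textstyle\sum\lambda_i\\
&=3(\lambda_0-\lambda_1)+(\lambda_2-\lambda_5)+(\lambda_3-\lambda_4)\ \ge0 .
\end{align*}
So equality holds everywhere: $\lambda_0=\lambda_1$, $\lambda_2=\dots=\lambda_5$, $\lambda_6=-2\lambda_0$ and $3\lambda_2=0$. Thus $\lambda=\lambda_0\cdot(1,1,0,0,0,0,-2)$. The monomials $x_ix_jx_k$ with $i,j\le1$ and $k\le5$ have positive weight, so $\partial_0f,\dots,\partial_5f$ vanish on the line $x_2=\dots=x_6=0$, and the binary quadratic form $\partial_6f$ has a zero on it. So $f$ is singular at a point of the line. A linear change of $x_0,x_1$ preserves the weight condition, as $\lambda_0=\lambda_1$, and moves this point to $e_0$. Case~1 gives a contradiction.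
\end{proof}

\subsection{The $35$-nodal cubic}\label{ss:f0}
Let $V=\{x\in\mathbb{C}^8:\sum x_i=0\}$ and $f_0=\sum_{i=1}^8x_i^3|_V$.

\emph{Nodes.} A point $x\in V\setminus\{0\}$ is singular if and only if the gradient $(3x_i^2)_i$ is proportional to $(1,\dots,1)$, that is, all $x_i^2$ are equal. So the singular points are the vectors $\varepsilon\in\{\pm1\}^8$ with $\sum\varepsilon_i=0$, up to sign. There are $\frac12\binom84=35$ of them, indexed by the partitions $I|I^c$ of $\{1,\dots,8\}$ into two blocks of four. The Hessian form at $\varepsilon$ is $6\sum\varepsilon_iy_iz_i$ on $V$. A vector $y\in V$ lies in its kernel if and only if $\varepsilon_iy_i$ is independent of $i$, that is, $y\in\mathbb{C}\varepsilon$. So every singular point is a node.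

\emph{Independence.} For $|I|=4$ let $s_I=\sum_{i\in I}x_i$. At a node $\varepsilon$ we have $\sum x_i^2=8$ and $s_I\in\{0,\pm2,\pm4\}$, with $\pm4$ only at the node $I|I^c$. The cubic $s_I^3-\frac12s_I\sum x_i^2$ takes the value $s_I(s_I^2-4)$, which is $\pm48$ at that node and $0$ at all others.

So $f_0$ is good $35$-nodal. It is stable by Proposition~\ref{prop:stable} and has rational coefficients. Since $m=35$, (H1) holds.

\subsection{The stabilizer}\label{ss:stab}
Condition (H2) concerns the full stabilizer, so we must exclude symmetries other than the permutations of the coordinates.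

\begin{lemma}\label{lem:S8}
The stabilizer $A$ of $[f_0]$ in $G$ is $S_8$.
\end{lemma}

\begin{proof}
The derivative of $f_0$ in the direction $w\in V\setminus\{0\}$ is the polar quadric $3\sum w_ix_i^2|_V$, and $A$ preserves the function that assigns to $[w]$ the rank of this quadric. If $w$ has $\kappa\le7$ nonzero entries the rank is $\kappa$, since any seven of the $x_i$ are independent on $V$. If $\kappa=8$ the quadric is the restriction of a nondegenerate form to a hyperplane and has rank at least $6$. So rank $2$ occurs exactly at the $28$ points $P_{ij}=[e_i-e_j]$, and $A$ permutes them.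

The line through two of these points contains a third one if and only if the index pairs meet: $(e_i-e_j)+(e_j-e_k)=e_i-e_k$, whereas for disjoint pairs the other points of the line have four nonzero entries. So $g\in A$ induces an automorphism of the graph whose vertices are the pairs $\{i,j\}$ and whose edges join pairs that meet. A family of pairwise meeting pairs lies in a star (all pairs containing a given index) or in a triangle. Indeed, if it contains $\{a,b\}$, $\{a,c\}$ and a pair without $a$, then that pair is $\{b,c\}$, and a pair meeting these three is one of them. So the cliques with seven vertices are the eight stars, and $g$ permutes them by some $\sigma\in S_8$. As $\{i,j\}$ is the only common element of the stars of $i$ and $j$, the element $\sigma^{-1}g$ fixes every $P_{ij}$. A lift $h\in GL(V)$ satisfies $h(e_i-e_j)=c_{ij}(e_i-e_j)$, and applying $h$ to the relation above gives $c_{ij}=c_{jk}=c_{ik}$. So all $c_{ij}$ are equal, and $h$ is a scalar because the $e_i-e_j$ span $V$. Hence $g=\sigma$.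
\end{proof}

The group $S_8$ is transitive on the $35$ partitions. A transposition fixes the $\binom62=15$ partitions that have both letters in one block. It moves each of the other $20$, so it exchanges them in $10$ pairs and is an even permutation of the nodes. Transpositions generate $S_8$, so (H2) holds.

\begin{remark}\label{rem:why6}
The computation of nodes in Section~\ref{ss:f0} works with $2\kappa$ variables in place of $8$. It gives a cubic in $\mathbb{P}^n$, $n=2\kappa-2$, with $\frac12\binom{2\kappa}{\kappa}=\binom{n+1}{\kappa}$ nodes, and this equals $m=\binom{n+1}{3}$ only for $\kappa=3$ and $\kappa=4$. For $\kappa=3$, $n=4$, a transposition moves the $\binom42=6$ partitions that separate its letters; it is a product of three transpositions of nodes, and (H2) fails for this cubic. For $n=3$, $m=4$, the cubic $\sum_{i<j<k}x_ix_jx_k$ has nodes at the four coordinate points, and a transposition of two coordinates exchanges two of them and fixes the other two.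
\end{remark}

\subsection{A $34$-nodal family with odd monodromy}\label{ss:family}
We want to smooth one node of $f_0$, say the node $p$ of the partition $1234|5678$, and keep the other $34$. The subgroup $S_4\times S_4$ fixes a vector representing $p$, so we look among the cubics invariant under it. Use coordinates $(u,w,s)$ on $V$ with $u,w\in\mathbb{C}^4$, $\sum u_i=\sum w_j=0$, $s\in\mathbb{C}$, and
\[
x_i=u_i-\tfrac s3,\qquad x_{4+j}=w_j+\tfrac s3\qquad(1\le i,j\le4),
\]
so that $p=[0:0:1]$. The invariant cubics are spanned by $\sum u_i^3$, $\sum w_j^3$, $s\sum u_i^2$, $s\sum w_j^2$ and $s^3$. Rescaling $u,w,s$ normalizes three coefficients of a general one; of the remaining two, one is the parameter $\beta$ and the other will be forced by the requirement that certain nodes survive. For $\beta\in\mathbb{C}^*$ put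
\[
f_\beta=\sum u_i^3+\sum w_j^3+s\Bigl(-\beta\sum u_i^2+\sum w_j^2\Bigr)-\tfrac49(1-\beta^3)s^3 .
\]
Expanding, $\sum_i(u_i-\frac s3)^3=\sum u_i^3-s\sum u_i^2-\frac4{27}s^3$ and $\sum_j(w_j+\frac s3)^3=\sum w_j^3+s\sum w_j^2+\frac4{27}s^3$. So the member with $\beta=1$ is the cubic $f_0$ of Section~\ref{ss:f0}: $f_1=\sum_{i=1}^8x_i^3$.

\smallskip
\noindent\emph{Thirty-four singular points.} A point $(u,w,s)$ is singular on $f_\beta$ if and only if
\begin{itemize}
\item[(i)] $3u_i^2-2\beta su_i$ is independent of $i$,
\item[(ii)] $3w_j^2+2sw_j$ is independent of $j$,
\item[(iii)] $-\beta\sum u_i^2+\sum w_j^2-\frac43(1-\beta^3)s^2=0$.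
\end{itemize}
For every $\beta\in\mathbb{C}^*$ the following \emph{listed points} are solutions.
\begin{itemize}
\item The points $[U:bW:0]$, where $b^2=\beta$ and each of $U,W\in\{\pm1\}^4$ has two signs $+$ and two signs $-$. Conditions (i) and (ii) hold since $s=0$, and (iii) reads $-4\beta+4b^2=0$. Two pairs give the same point if and only if they differ by $(U,W)\sim(-U,-W)$, so there are $6\cdot6/2=18$ points. The set does not depend on the choice of $b$.
\item The $16$ points with $s=1$, $u=-\frac\beta3(1,1,1,-3)$ and $w=\frac13(1,1,1,-3)$, the entries $-3$ being in arbitrary places. Both values $-\frac\beta3$ and $\beta$ of $u_i$ give $\beta^2$ in (i), and both values $\frac13$ and $-1$ of $w_j$ give $1$ in (ii). Moreover $\sum u_i^2=\frac43\beta^2$ and $\sum w_j^2=\frac43$, so (iii) reads $-\frac43\beta^3+\frac43-\frac43(1-\beta^3)=0$. This is the equation that fixes the coefficient of $s^3$.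
\end{itemize}
These $34$ points are distinct and different from $p$. As $f_1$ has exactly $35$ singular points, they are the listed points and $p$.

\smallskip
\noindent\emph{Parameters $\beta\ne1$ near $1$.} By Lemma~\ref{lem:nodes}(b), $f_\beta$ is good and has at most one singular point near each node of $f_1$, and no others. Near each of the $34$ nodes other than $p$ there is a listed point, since these depend continuously on $\beta$ (take $b$ near $1$). A singular point near $p$ is a critical point with critical value $0$ of
\[
f_\beta(u,w,1)=\sum u_i^3+\sum w_j^3-\beta\sum u_i^2+\sum w_j^2-\tfrac49(1-\beta^3).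
\]
The origin is a critical point for all $\beta$, and it is nondegenerate for $\beta=1$. By the implicit function theorem it is the only critical point in a fixed neighborhood of the origin for $\beta$ near $1$. Its critical value $-\frac49(1-\beta^3)$ is nonzero for $\beta\ne1$ near $1$. So $f_\beta$ is good $34$-nodal, with exactly the listed nodes.

\smallskip
\noindent\emph{The curve $\hat\Omega$.} Let $\Omega$ be the set of $\beta\in\mathbb{C}^*\setminus\{1\}$ for which $f_\beta$ is good $34$-nodal with exactly the listed nodes. We claim that its complement is finite. On $\tilde B=\mathbb{C}\setminus\{0,1,-1\}$ with coordinate $b$, $\beta=b^2$, the listed points are given by $34$ morphisms $\tilde B\to V\setminus\{0\}$. The set of $b$ with $b^2\notin\Omega$ is the union of three sets. The set where the Hessian at some listed point has rank $<6$ and the set where the $34$ evaluations are dependent are Zariski closed. The set where $f_{b^2}$ has another singular point is the projection to $\tilde B$ of the complement of the $34$ graphs in $\{(b,x)\in\tilde B\times\mathbb{P}(V):\nabla f_{b^2}(x)=0\}$, and it is constructible by Chevalley's theorem. A constructible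 subset of a curve is finite or has finite complement. By the previous paragraph the union misses a punctured disc around $b=1$, so it is finite, and the claim follows.

Put $\hat\Omega=\Omega\cup\{1\}$, $o=1$ and $\varphi(\beta)=[f_\beta]$. Then $\hat\Omega$ is the complement of a finite set in $\mathbb{C}$, a smooth connected curve, and all members of the family are stable by Proposition~\ref{prop:stable}.

\smallskip
\noindent\emph{Monodromy.} Choose $\rho>0$ such that the circle $|\beta|=\rho$ lies in $\Omega$. The $16$ nodes with $s=1$ depend polynomially on $\beta$ and return to themselves along the circle. The square root $b$ returns as $-b$, so the $18$ nodes with $s=0$ are permuted by $(U,W)\mapsto(U,-W)$. This involution has no fixed point, since $(U,-W)$ equals neither $(U,W)$ nor $(-U,-W)$. It is a product of $9$ transpositions, hence odd, and (H3) holds.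

\subsection{Proof of Theorem~\ref{thm:A}}
Sections~\ref{ss:f0}--\ref{ss:family} verify (H1)--(H3) for $(d,n)=(3,6)$, where $m=35$. Theorem~\ref{thm:B} gives $H^{35}(M(3,6),\mathbb{Q})\ne0$ and the inequality for $P_{3,6}$. The Poincar\'e polynomial $\prod_{i=2}^7(1+t^{2i-1})$ of $PGL(7,\mathbb{C})$ has degree $3+5+\dots+13=48$ and leading coefficient $1$. So the coefficient of $t^{35+48}=t^{83}$ in $P_{3,6}$ is nonzero, while $H^i(PGL(7,\mathbb{C}),\mathbb{Q})=0$ for $i>48$. Hence $H^*(N(3,6),\mathbb{Q})$ and $H^*(PGL(7,\mathbb{C}),\mathbb{Q})$ are not isomorphic, and the conjecture is false. \hfill$\square$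

\begin{thebibliography}{9}

\bibitem{Ebeling}
Wolfgang Ebeling,
\texttt{https://\allowbreak publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2561/\allowbreak Report\_99\_19.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\bibitem{SGA4}
SGA 4, XIV.3.1.

\bibitem{WeilII}
Deligne, Weil II, 3.3.1.

\end{thebibliography}
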